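\title{Syntax-directed typing is not complete\\ for functional pure type systems}


\begin{abstract}
The syntax-directed typing relation $\vdash_{sd}$ for pure type systems removes the conversion rule and lets the shape of a term decide which rule types it. It is sound for the usual relation $\vdash$. We show that it is not complete, even for functional systems: in $\lambda{*}$, and in $\lambda U^-$ extended by the rule $(*,\square,\square)$, there is a closed term that has a $\vdash$-type but no $\vdash_{sd}$-type. The term is a looping proof in the style of Hurkens, modified so that the type inferred for each stage of the loop contains the next stage as a vacuous argument. We also prove a combinatorial criterion for completeness of $\vdash_{sd}$ in functional systems. It applies to $\lambda U^-$ and $\lambda U$, which are not normalizing. So normalization is not necessary for completeness, and adding one rule to a complete system can destroy completeness.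
\end{abstract}

\section{Two typing relations and one question}

\subsection{Pure type systems}

A \emph{pure type system} (PTS) is a triple $(\mathcal S,\mathcal A,\mathcal R)$: a set $\mathcal S$ of \emph{sorts}, a set $\mathcal A\subseteq\mathcal S\times\mathcal S$ of \emph{axioms}, and a set $\mathcal R\subseteq\mathcal S\times\mathcal S\times\mathcal S$ of \emph{rules}. Terms are variables, sorts, products $\Pi x{:}A.B$, abstractions $\lambda x{:}A.b$ and applications $ba$. Terms are identified up to renaming of bound variables, and bound variables are chosen distinct from each other, from the free variables and from the variables declared in the context. We write $A\to B$ for $\Pi x{:}A.B$ with $x$ not free in $B$.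

The PTS is \emph{functional} if $(s,s'),(s,s'')\in\mathcal A$ implies $s'=s''$, and $(s_1,s_2,s_3),(s_1,s_2,s_3')\in\mathcal R$ implies $s_3=s_3'$.

We write $=_\beta$ for $\beta$-conversion and $\twoheadrightarrow_\beta$ for $\beta$-reduction. Weak-head reduction $\twoheadrightarrow_{wh}$ contracts only redexes in head position,
\[
(\lambda x{:}A.b)\,a\,c_1\cdots c_n\ \to_{wh}\ b[x:=a]\,c_1\cdots c_n\qquad(n\ge 0).
\]
In particular a product weak-head reduces only to itself.

The usual typing relation $\Gamma\vdash a:A$ is the smallest relation closed under the following rules. Here and below, whenever a context $\Gamma$ is extended by $x{:}A$, the variable $x$ is fresh for $\Gamma$.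
\begin{itemize}
\item (axiom) $\vdash s:s'$ for $(s,s')\in\mathcal A$.
\item (start) From $\Gamma\vdash A:s$ infer $\Gamma,x{:}A\vdash x:A$.
\item (weakening) From $\Gamma\vdash b:B$ and $\Gamma\vdash A:s$ infer $\Gamma,x{:}A\vdash b:B$.
\item (product) From $\Gamma\vdash A:s_1$ and $\Gamma,x{:}A\vdash B:s_2$ infer $\Gamma\vdash(\Pi x{:}A.B):s_3$, for $(s_1,s_2,s_3)\in\mathcal R$.
\item (abstraction) From $\Gamma,x{:}A\vdash b:B$ and $\Gamma\vdash(\Pi x{:}A.B):s$ infer $\Gamma\vdash(\lambda x{:}A.b):(\Pi x{:}A.B)$.
\item (application) From $\Gamma\vdash b:(\Pi x{:}A.B)$ and $\Gamma\vdash a:A$ infer $\Gamma\vdash ba:B[x:=a]$.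
\item (conversion) From $\Gamma\vdash b:B$, $\Gamma\vdash B':s$ and $B=_\beta B'$ infer $\Gamma\vdash b:B'$.
\end{itemize}
A context $\Gamma$ is \emph{legal} if $\Gamma\vdash a:A$ for some $a,A$.

\subsection{The syntax-directed relation}

Read from conclusion to premises, these rules are not an algorithm: (conversion) and (weakening) can be used at any moment. The \emph{syntax-directed} relation $\vdash_{sd}$ (Pollack \cite{Pollack92}) builds conversion into the places where it is needed. For a reduction relation $\to_\rho$ write
\[
\Gamma\vdash_{sd}a:\twoheadrightarrow_\rho A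
\quad\text{for: there is $A'$ with $\Gamma\vdash_{sd}a:A'$ and $A'\twoheadrightarrow_\rho A$.}
\]
Then $\vdash_{sd}$ is the smallest relation closed under the following rules.
\begin{itemize}
\item (axiom) $\vdash_{sd}s:s'$ for $(s,s')\in\mathcal A$.
\item (sd-variable) From $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s$ infer $\Gamma,x{:}A\vdash_{sd}x:A$.
\item (sd-weakening) From $\Gamma\vdash_{sd}b:B$ and $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s$ infer $\Gamma,x{:}A\vdash_{sd}b:B$, provided $b$ is a variable or a sort.
\item (sd-formation) From $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s_1$ and $\Gamma,x{:}A\vdash_{sd}B:\twoheadrightarrow_\beta s_2$ infer $\Gamma\vdash_{sd}(\Pi x{:}A.B):s_3$, for $(s_1,s_2,s_3)\in\mathcal R$.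
\item (sd-abstraction) From $\Gamma,x{:}A\vdash_{sd}b:B$ and $\Gamma\vdash_{sd}(\Pi x{:}A.B):\twoheadrightarrow_\beta s$ infer $\Gamma\vdash_{sd}(\lambda x{:}A.b):(\Pi x{:}A.B)$.
\item (sd-application) From $\Gamma\vdash_{sd}b:\twoheadrightarrow_{wh}(\Pi x{:}A'.B)$, $\Gamma\vdash_{sd}a:A$ and $A=_\beta A'$ infer $\Gamma\vdash_{sd}ba:B[x:=a]$.
\end{itemize}
We shall constantly use that a product, an abstraction or an application can be the subject only of the conclusion of (sd-formation), (sd-abstraction) or (sd-application), respectively, since (sd-weakening) is restricted to variables and sorts. We say that $a$ is \emph{sd-typable} in $\Gamma$ if $\Gamma\vdash_{sd}a:A$ for some $A$. It is known that $\vdash_{sd}$ is \emph{sound}: $\Gamma\vdash_{sd}a:A$ implies $\Gamma\vdash a:A$. The following converse question is taken from \cite{EP}.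

\begin{quote}
\textbf{Completeness.} Let the PTS be functional. If $\Gamma\vdash a:A$, is there $A'=_\beta A$ with $\Gamma\vdash_{sd}a:A'$?
\end{quote}

Completeness is known to fail for some non-functional PTSs; Example~\ref{ex:nonfunctional} shows one way, in which a term has types with different sorts. In a functional PTS types are unique up to $=_\beta$, and that mechanism is not available. The failure exhibited below is of another kind.

\subsection{Where a proof gets stuck}\label{sec:stuck}

Try induction on the derivation of $\Gamma\vdash a:A$ in a functional PTS. The critical rule is (abstraction). There the premises are $\Gamma,x{:}A\vdash b:B$ and $\Gamma\vdash\Pi x{:}A.B:s$. The induction hypothesis says that $b$ has an sd-type $B'=_\beta B$ and that $\Pi x{:}A.B$ is sd-typable. But (sd-abstraction) asks for more: $\Pi x{:}A.B'$ must be sd-typable, where $B'$ is the type \emph{inferred} for $b$. This $B'$ need not occur anywhere in the given derivation, and it can be a larger term than $b$ or $B$. To type it one may meet new abstractions, whose bodies have new inferred types,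 and so on.

The question is thus whether this regress always stops. We show that it need not, and we give a condition under which it does.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let a functional PTS have sorts $*,\square,\triangle$ (not necessarily distinct) with
\[
(*,\square),(\square,\triangle)\in\mathcal A,\qquad
(*,*,*),(\square,*,*),(*,\square,\square),(\square,\square,\square),(\triangle,\square,\square)\in\mathcal R .
\]
Put $N:=\Pi X{:}*.X$. There is a term $M_0$, with only the variable $w$ free, such that
\begin{enumerate}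
\item $w{:}N\vdash\lambda z{:}N.M_0:N\to N$, but there is no $T$ with $w{:}N\vdash_{sd}\lambda z{:}N.M_0:T$;
\item $\vdash\lambda w{:}N.\lambda z{:}N.M_0:N\to N\to N$, but there is no $T$ with $\vdash_{sd}\lambda w{:}N.\lambda z{:}N.M_0:T$.
\end{enumerate}
\end{theorem}

The simplest example is $\lambda{*}$, which has one sort $*$, one axiom $(*,*)$ and one rule $(*,*,*)$: take all three sorts equal. With distinct sorts, an example is $\lambda U^-$ plus the rule $(*,\square,\square)$. Here $\lambda U$ has sorts $*,\square,\triangle$, axioms $(*,\square),(\square,\triangle)$ and rules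
\[
(*,*,*),\ (\square,*,*),\ (\triangle,*,*),\ (\square,\square,\square),\ (\triangle,\square,\square),
\]
and $\lambda U^-$ omits $(\triangle,*,*)$. All these systems are functional, so the answer to the question is \textbf{no}.

The idea is to take a looping proof and to replace every proof-level abstraction in it by another term of the same type, whose \emph{inferred} type carries the body of the abstraction as a vacuous argument. Then the premise of (sd-abstraction) that types the product contains a derivation of the same form for the next stage of the loop.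

The second theorem bounds the regress. For $s\in\mathcal S$ take two formal nodes, $\mathsf{ty}(s)$ and $\mathsf{el}(s)$. Think of $\mathsf{ty}(s)$ as the class of terms of type $s$, and of $\mathsf{el}(s)$ as the class of elements of such terms. Let $\Rightarrow$ consist of the following edges:
\begin{align*}
&\mathsf{el}(s_3)\Rightarrow\mathsf{ty}(s_1),\quad \mathsf{el}(s_3)\Rightarrow\mathsf{el}(s_2) &&\text{for }(s_1,s_2,s_3)\in\mathcal R,\\
&\mathsf{el}(s_2)\Rightarrow\mathsf{el}(s_1),\quad \mathsf{el}(s_2)\Rightarrow\mathsf{el}(s_3) &&\text{for }(s_1,s_2,s_3)\in\mathcal R,\\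
&\mathsf{ty}(s_3)\Rightarrow\mathsf{ty}(s_1),\quad \mathsf{ty}(s_3)\Rightarrow\mathsf{ty}(s_2) &&\text{for }(s_1,s_2,s_3)\in\mathcal R,\\
&\mathsf{ty}(s)\Rightarrow\mathsf{el}(t),\quad\ \ \mathsf{el}(t)\Rightarrow\mathsf{ty}(s) &&\text{for }(s,t)\in\mathcal A,
\end{align*}
and let $\Rightarrow^*$ be its reflexive-transitive closure. For rules $\rho=(s_1,s_2,s_3)$ and $\rho'=(s_1',s_2',s_3')$ write
\[
\rho\leadsto\rho'\quad\text{if}\quad \mathsf{ty}(s_2)\Rightarrow^*\mathsf{el}(s_3').
\]

\begin{theorem}\label{thm:criterion}
Let the PTS be functional. If there is no infinite sequence $\rho_0\leadsto\rho_1\leadsto\cdots$ of rules, then $\vdash_{sd}$ is complete: $\Gamma\vdash a:A$ implies $\Gamma\vdash_{sd}a:A'$ for some $A'=_\beta A$.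
\end{theorem}

\begin{corollary}\label{cor:U}
$\vdash_{sd}$ is complete for $\lambda U^-$ and $\lambda U$. Adding the single rule $(*,\square,\square)$ to $\lambda U^-$ destroys completeness.
\end{corollary}

The systems $\lambda U$ and $\lambda U^-$ are functional and not normalizing (Girard \cite{Girard72} for $\lambda U$; Coquand \cite{Coquand94} and Hurkens \cite{Hurkens95} for $\lambda U^-$). Hence normalization is not necessary for completeness of $\vdash_{sd}$, functionality is not sufficient, and completeness is not preserved when a rule is added.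

Theorem~\ref{thm:main} is proved in Sections~\ref{sec:carry} and~\ref{sec:loop}, Theorem~\ref{thm:criterion} and its corollary in Section~\ref{sec:criterion}.

\section{Inferred types that carry a computation}\label{sec:carry}

In Sections~\ref{sec:carry} and~\ref{sec:loop} we work in a PTS as in Theorem~\ref{thm:main}. Note that $N=\Pi X{:}*.X$ has type $*$, by $*:\square$ and the rule $(\square,*,*)$. We fix a variable $w$, which will always be declared with type $N$. It proves everything: if $P:*$, then $wP:P$.

\subsection{Vacuous arguments}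

For a term $m$ put
\[
N\langle m\rangle:=(\lambda u{:}(N\to N).N)\,(\lambda z{:}N.m)\qquad (u,z\text{ fresh}).
\]
Then $N\langle m\rangle=_\beta N$, and $N\langle m\rangle[a:=t]=N\langle m[a:=t]\rangle$ because $N$ is closed.

\begin{lemma}\label{lem:vac}
If $\Gamma\vdash m:N$, then $\Gamma\vdash N\langle m\rangle:*$.
\end{lemma}
\begin{proof}
We have $N\to N:*$ by $(*,*,*)$, hence $\Gamma\vdash\lambda z{:}N.m:N\to N$. Since $N\to N:*$ and $*:\square$, the rule $(*,\square,\square)$ gives $(N\to N)\to *:\square$, so $\lambda u{:}(N\to N).N$ has type $(N\to N)\to *$. Apply it.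
\end{proof}

This is the only place where we appeal to the hypothesis $(*,\square,\square)\in\mathcal R$; by Corollary~\ref{cor:U} this hypothesis of Theorem~\ref{thm:main} cannot be dropped. The rule lets a type depend on a proof, and $N\langle m\rangle$ depends on $m$ in the most trivial way: it ignores it. In $\vdash$ the type $N\langle m\rangle$ can be converted to $N$, and $m$ is forgotten. But a syntax-directed derivation for $N\langle m\rangle$ must end with (sd-application), so it must give an sd-type to $\lambda z{:}N.m$.

\begin{example}[One step]\label{ex:onestep}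
Let $P:=\Pi a{:}N.N\langle a\rangle$ and $h:=wP$, and consider $\lambda z{:}N.\,h\,w$ in the context $w{:}N$. In $\vdash$ we have $h:P$, hence $h:N\to N$ by conversion; so $h$ can be used like $\lambda a{:}N.a$, and $\lambda z{:}N.hw:N\to N$.

Now infer types in $\vdash_{sd}$. The type of $w$ is $N=\Pi X{:}*.X$, so the type of $h=wP$ is $X[X:=P]=P=\Pi a{:}N.N\langle a\rangle$, and the type of $hw$ is $N\langle a\rangle[a:=w]=N\langle w\rangle$. Therefore (sd-abstraction) asks for an sd-type of $\Pi z{:}N.N\langle w\rangle$, and this requires an sd-type of $N\langle w\rangle$, hence one of $\lambda z'{:}N.w$. In other words, inference for $\lambda z{:}N.hw$ has performed the step $(\lambda a{:}N.a)w\to w$ and has called itself on the result. Here it stops: $w$ has type $N$, and $\Pi z'{:}N.N$ is sd-typable.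
\end{example}

In the same way, if $h=w(\Pi a{:}A.N\langle m\rangle)$, then $\lambda z{:}N.h\,t$ is sd-typable in $\Gamma$ only if $\lambda z'{:}N.m[a:=t]$ is sd-typable in $\Gamma,z{:}N$. The term $h$ is a fake $\lambda a{:}A.m$. In $\vdash$ the content $m$ can be converted away, but inference is forced to execute it. We now state this for several arguments.

\subsection{The unfolding lemma}

\begin{definition}
A term $M$ is \emph{active} if $M=w\,P\,t_1\cdots t_n$ with $n\ge1$ and
\[
P=\Pi a_1{:}A_1.\cdots\Pi a_n{:}A_n.\,N\langle m\rangle ,
\]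
where the bound variables $a_i$ are chosen distinct, different from $w$ and not free in $t_1,\dots,t_n$. Its \emph{successor} is $M':=m[a_1:=t_1]\cdots[a_n:=t_n]$.
\end{definition}

\begin{lemma}[Unfolding]\label{lem:unfold}
Let $M$ be active with successor $M'$, let $z$ be not free in $M$, and let $\Gamma$ be a context declaring $w$ with type $N$. After renaming $z$ if necessary, every derivation of a judgment $\Gamma\vdash_{sd}\lambda z{:}N.M:T$ contains a derivation, of strictly smaller height, of a judgment $\Gamma,z{:}N\vdash_{sd}\lambda z'{:}N.M':T'$ with $z'$ not free in $M'$.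
\end{lemma}
\begin{proof}
The last rule is (sd-abstraction). Since $z$ is not free in $M$, we may rename it to the variable, fresh for $\Gamma$, that this rule uses; this does not change $M$. The premises are
\[
\Gamma,z{:}N\vdash_{sd}M:B_0\qquad\text{and}\qquad\Gamma\vdash_{sd}\Pi z{:}N.B_0:\twoheadrightarrow_\beta s .
\]

\emph{The type $B_0$ is $N\langle M'\rangle$.} The derivation of $M:B_0$ ends with (sd-application)s whose subjects are $wPt_1\cdots t_n$, \dots, $wPt_1$, $wP$. The variable $w$ is the subject only of (sd-variable) and (sd-weakening), which give it its declared type and no other, so its sd-type is $N=\Pi X{:}*.X$. A product weak-head reduces only to itself, so the sd-type of $wP$ is $X[X:=P]=P$. This is again a product, so the sd-type of $wPt_1$ is $(\Pi a_2{:}A_2.\cdots N\langle m\rangle)[a_1:=t_1]$, which is a product if $n\ge2$. Continuing in this way, after $n$ steps,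
\[
B_0=N\langle m\rangle[a_1:=t_1]\cdots[a_n:=t_n]=N\langle M'\rangle=(\lambda u{:}(N\to N).N)(\lambda z'{:}N.M').
\]

\emph{Descent.} The derivation of the second premise ends with (sd-formation), so it contains a derivation of $\Gamma,z{:}N\vdash_{sd}B_0:B_1$ for some $B_1$. As $B_0$ is an application, that derivation ends with (sd-application), and one of its premises is $\Gamma,z{:}N\vdash_{sd}\lambda z'{:}N.M':T'$ for some $T'$.
\end{proof}

\begin{proposition}[Regress]\label{prop:regress}
Let $\mathcal M$ be a set of active terms closed under successor. If $M\in\mathcal M$ and $\Gamma$ declares $w$ with type $N$, then $\lambda z{:}N.M$ ($z$ not free in $M$) is not sd-typable in $\Gamma$.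
\end{proposition}
\begin{proof}
Otherwise, among all derivations of judgments $\Gamma\vdash_{sd}\lambda z{:}N.M:T$ with $M\in\mathcal M$, $z$ not free in $M$ and $\Gamma$ declaring $w{:}N$, choose one of minimal height. Lemma~\ref{lem:unfold} produces a smaller one of the same kind, since $M'\in\mathcal M$ and $\Gamma,z{:}N$ still declares $w{:}N$.
\end{proof}

\subsection{What is still needed}

The proposition is purely syntactic; it puts no condition on the domains $A_i$. The simplest nonempty closed set is a loop of length one.

\begin{example}[Self-application]\label{ex:self}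
Let $A$ be any term with no free variable except possibly $w$, and put $P:=\Pi a{:}A.N\langle aa\rangle$, $h:=wP$. Then $hh$ is active with successor $(aa)[a:=h]=hh$. By Proposition~\ref{prop:regress} with $\mathcal M=\{hh\}$, the term $\lambda z{:}N.hh$ has no sd-type in the context $w{:}N$.

When is it $\vdash$-typable? Suppose that $w{:}N\vdash A:*$ and $A=_\beta A\to N$. In the context $w{:}N,a{:}A$ the variable $a$ also has type $A\to N$ by conversion, so $aa:N$ and $N\langle aa\rangle:*$. Hence $P:*$ by $(*,*,*)$, $h=wP:P$, and $P=_\beta A\to N=_\beta A$. So $h$ has both types $A\to N$ and $A$ by conversion, $hh:N$, and $w{:}N\vdash\lambda z{:}N.hh:N\to N$.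
\end{example}

We shall not look for such a type $A$. A loop in which the terms change is just as good, provided that all of them are active. So what is needed is a $\vdash$-typable active term from which all iterated successors are again active. We obtain one from a looping proof in the style of Hurkens, by replacing its proof-level abstractions by fakes.

\section{The looping proof}\label{sec:loop}

\subsection{The type level}

Write $\wp A:=A\to *$. The type-level part is that of Hurkens. The notations below abbreviate terms with bound variables chosen fresh, so they commute with substitution.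
\begin{align*}
U&:=\Pi X{:}\square.\,((\wp\wp X\to X)\to\wp\wp X),\\
\tau&:=\lambda t{:}\wp\wp U.\,\lambda X{:}\square.\,\lambda f{:}(\wp\wp X\to X).\,\lambda p{:}\wp X.\ t\,(\lambda x{:}U.\,p(f(x\,X\,f))),\\
\sigma&:=\lambda s{:}U.\ s\,U\,\tau,\qquad \theta:=\lambda y{:}U.\ \tau(\sigma y),\\
\Omega&:=\tau\,(\lambda q{:}\wp U.\,\Pi x{:}U.\,(\sigma x q\to q x)),\\
p\circ\theta&:=\lambda x{:}U.\,p(\theta x),\qquad \neg p:=\lambda x{:}U.\,(p\,x\to N),\\
I(p)&:=\Pi x{:}U.\,\Pi b{:}\sigma x(\neg p).\,\Pi c{:}p\,x.\,N,\\
J(y)&:=\Pi p{:}\wp U.\,\Pi b{:}\sigma y(\neg p).\,\Pi c{:}p(\theta y).\,N,\qquad \Delta:=\lambda y{:}U.\,J(y).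
\end{align*}

Read $N$ as falsity, $\wp U$ as the predicates on $U$, and $\sigma x q$ as ``$q$ belongs to the set of predicates coded by $x$''. Call $q$ \emph{inductive} if $\sigma x q$ implies $qx$ for all $x$. Then $\Omega$ is $\tau$ applied to the set of inductive predicates, and by Lemma~\ref{lem:conv}(a) below, $\sigma\Omega q$ says that $q\circ\theta$ is inductive. Unfolding $\neg$, $I(p)$ says that $\neg p$ is inductive, and $J(y)$ says that every negated predicate $\neg p$ in $\sigma y$ holds at $\theta y$.

\begin{lemma}\label{lem:types}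
In every legal context (including the empty one) we have $N:*$, $U:\square$, $\wp U:\square$, $\wp\wp U:\square$, $\tau:\wp\wp U\to U$, $\sigma:U\to\wp\wp U$, $\theta:U\to U$, $\Omega:U$ and $\Delta:\wp U$. If $p:\wp U$ then $p\circ\theta:\wp U$, $\neg p:\wp U$ and $I(p):*$. If $y:U$ then $J(y):*$.
\end{lemma}
\begin{proof}
$N:*$ was noted above. If $X:\square$, then $\wp X:\square$ and $\wp\wp X:\square$ by $(\square,\square,\square)$, since $*:\square$. Two more uses of $(\square,\square,\square)$ give $(\wp\wp X\to X)\to\wp\wp X:\square$, and since $\square:\triangle$, the rule $(\triangle,\square,\square)$ gives $U:\square$. Hence also $\wp U,\wp\wp U:\square$.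

In $\tau$ we have $xX:(\wp\wp X\to X)\to\wp\wp X$, so $x\,X\,f:\wp\wp X$, $f(xXf):X$ and $p(f(xXf)):*$. Thus $\lambda x{:}U.\,p(f(xXf)):\wp U$ and $t(\dots):*$. The nested abstractions over $p$, $f$, $X$, $t$ have types $\wp\wp X$, $(\wp\wp X\to X)\to\wp\wp X$, $U$ and $\wp\wp U\to U$, all of type $\square$, so (abstraction) applies each time.

Since $U:\square$, we may instantiate $s:U$ at $U$: $sU:(\wp\wp U\to U)\to\wp\wp U$, so $sU\tau:\wp\wp U$ and $\sigma:U\to\wp\wp U$. Then $\theta:U\to U$.

If $x:U$ and $q:\wp U$, then $\sigma xq:*$ and $qx:*$, so $\Pi x{:}U.(\sigma xq\to qx):*$ by $(*,*,*)$ and $(\square,*,*)$. Hence the abstraction over $q$ in $\Omega$ has type $\wp\wp U$, and $\Omega:U$. If $p:\wp U$ and $x:U$, then $p(\theta x):*$ and $px\to N:*$, so $p\circ\theta,\neg p:\wp U$. Finally, $I(p)$ and $J(y)$ are products over $U:\square$, respectively $\wp U:\square$, of products over types of type $*$, ending in $N:*$; so $(*,*,*)$ and $(\square,*,*)$ give them type $*$, and $\Delta:\wp U$.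
\end{proof}

\begin{lemma}\label{lem:conv}
For all terms $t,q,p,y$:
\begin{enumerate}
\item[(a)] $\sigma(\tau t)q=_\beta t(q\circ\theta)$, and $(\neg p)\circ\theta=_\beta\neg(p\circ\theta)$;
\item[(b)] $\sigma(\theta y)(\neg p)=_\beta\sigma y(\neg(p\circ\theta))$;
\item[(c)] $\sigma\Omega(\neg p)=_\beta I(p\circ\theta)$;
\item[(d)] $\Delta y=_\beta J(y)$, and $(p\circ\theta)y=_\beta p(\theta y)$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) $\sigma(\tau t)q\twoheadrightarrow_\beta(\tau t)\,U\,\tau\,q\twoheadrightarrow_\beta t(\lambda x{:}U.\,q(\tau(xU\tau)))$, and $\theta x\twoheadrightarrow_\beta\tau(\sigma x)\twoheadrightarrow_\beta\tau(xU\tau)$. Both $(\neg p)\circ\theta$ and $\neg(p\circ\theta)$ reduce to $\lambda x{:}U.(p(\theta x)\to N)$.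

(b) By (a), $\sigma(\theta y)(\neg p)=_\beta\sigma(\tau(\sigma y))(\neg p)=_\beta\sigma y((\neg p)\circ\theta)=_\beta\sigma y(\neg(p\circ\theta))$.

(c) By (a) and the definition of $\Omega$,
\begin{align*}
\sigma\Omega(\neg p)&=_\beta\Pi x{:}U.\,(\sigma x((\neg p)\circ\theta)\to((\neg p)\circ\theta)x)\\
&=_\beta\Pi x{:}U.\,(\sigma x(\neg(p\circ\theta))\to((p\circ\theta)x\to N))=I(p\circ\theta).
\end{align*}
(d) One $\beta$-step each.
\end{proof}

\subsection{The proof level, with fake abstractions}

Put
\[
\mathrm{Act}(a{:}A,\,b{:}B,\,c{:}C;\ m):=w\,(\Pi a{:}A.\,\Pi b{:}B.\,\Pi c{:}C.\,N\langle m\rangle).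
\]
It stands in for $\lambda a{:}A.\lambda b{:}B.\lambda c{:}C.\,m$ and has the same type in $\vdash$:

\begin{lemma}\label{lem:act}
Let $\Gamma$ be a legal context containing $w{:}N$, with $\Gamma\vdash A:\square$, $\Gamma,a{:}A\vdash B:*$, $\Gamma,a{:}A,b{:}B\vdash C:*$ and $\Gamma,a{:}A,b{:}B,c{:}C\vdash m:N$. Then
\[
\Gamma\vdash\mathrm{Act}(a{:}A,b{:}B,c{:}C;m):\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N .
\]
\end{lemma}
\begin{proof}
Let $P:=\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N\langle m\rangle$ and $P^0:=\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N$. Since $N\langle m\rangle:*$ by Lemma~\ref{lem:vac} and $N:*$, two uses of $(*,*,*)$ and one of $(\square,*,*)$ show that both have type $*$. Moreover $P=_\beta P^0$. Now $wP:P$ by (application), and $wP:P^0$ by (conversion).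
\end{proof}

Define
\begin{align*}
S(p,b)&:=\mathrm{Act}\bigl(x{:}U,\ b'{:}\sigma x(\neg(p\circ\theta)),\ c{:}(p\circ\theta)x;\ \ b\,(\theta x)\,b'\,c\bigr),\\
R(y,c)&:=\mathrm{Act}\bigl(p{:}\wp U,\ b{:}\sigma(\theta y)(\neg p),\ c'{:}p(\theta(\theta y));\ \ c\,(p\circ\theta)\,b\,c'\bigr),\\
D&:=\mathrm{Act}\bigl(x{:}U,\ b{:}\sigma x(\neg\Delta),\ c{:}\Delta x;\ \ c\,\Delta\,b\,R(x,c)\bigr),\\
E&:=\mathrm{Act}\bigl(p{:}\wp U,\ b{:}I(p),\ c{:}p\,\Omega;\ \ b\,\Omega\,S(p,b)\,c\bigr),\\
R_0&:=\mathrm{Act}\bigl(p{:}\wp U,\ b{:}\sigma\Omega(\neg p),\ c{:}p(\theta\Omega);\ \ E\,(p\circ\theta)\,b\,c\bigr),\\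
M_0&:=E\,\Delta\,D\,R_0 .
\end{align*}
The only free variable of $D$, $E$, $R_0$ and $M_0$ is $w$. In words: $S$ shows that if $\neg p$ is inductive, so is $\neg(p\circ\theta)$; $E$ shows that if $\neg p$ is inductive, then $p$ fails at $\Omega$; $R$ shows that $J(y)$ implies $J(\theta y)$; $D$ shows that $\neg\Delta$ is inductive; $R_0$ shows $J(\Omega)$, that is, $\Delta$ holds at $\Omega$. Applying $E$ to $\Delta$, $D$ and $R_0$ gives a proof of $N$.

\begin{lemma}\label{lem:typing}
In every legal context containing $w{:}N$:
\begin{enumerate}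
\item if $p:\wp U$ and $b:I(p)$, then $S(p,b):I(p\circ\theta)$;
\item if $y:U$ and $c:J(y)$, then $R(y,c):J(\theta y)$;
\item $D:I(\Delta)$;
\item $E:\Pi p{:}\wp U.\,\Pi b{:}I(p).\,\Pi c{:}p\,\Omega.\,N$;
\item $R_0:J(\Omega)$;
\item $M_0:N$.
\end{enumerate}
\end{lemma}
\begin{proof}
In items 1--5 the stated type is literally the one that Lemma~\ref{lem:act} gives, and its domains are typed by Lemma~\ref{lem:types}. So it suffices to check that the body has type $N$. All conversions below have a target of type $*$, as (conversion) requires; (b), (c), (d) refer to Lemma~\ref{lem:conv}.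

1. $b(\theta x):\sigma(\theta x)(\neg p)\to p(\theta x)\to N$. By (b), $b'$ converts to type $\sigma(\theta x)(\neg p)$; by (d), $c$ converts to type $p(\theta x)$.

2. $c(p\circ\theta):\sigma y(\neg(p\circ\theta))\to(p\circ\theta)(\theta y)\to N$. By (b), $b$ converts to the first domain, and by (d), $c'$ converts to the second.

3. By (d), $c$ converts to type $J(x)$. So $c\,\Delta:\sigma x(\neg\Delta)\to\Delta(\theta x)\to N$. The variable $b$ has the first domain as its type. By item 2 and (d), $R(x,c):J(\theta x)=_\beta\Delta(\theta x)$.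

4. $b\,\Omega:\sigma\Omega(\neg p)\to p\,\Omega\to N$. By item 1 and (c), $S(p,b):I(p\circ\theta)=_\beta\sigma\Omega(\neg p)$, and $c:p\,\Omega$.

5. By item 4, $E(p\circ\theta):I(p\circ\theta)\to(p\circ\theta)\Omega\to N$. By (c), $b$ converts to type $I(p\circ\theta)$, and by (d), $c$ converts to type $(p\circ\theta)\Omega$.

6. By item 4, $E\,\Delta:I(\Delta)\to\Delta\,\Omega\to N$. By item 3, $D:I(\Delta)$. By item 5 and (d), $R_0:J(\Omega)=_\beta\Delta\,\Omega$.
\end{proof}

\subsection{The loop}

A term $\mathrm{Act}(a{:}A,b{:}B,c{:}C;m)\,t_1t_2t_3$ is active, with successor $m[a:=t_1][b:=t_2][c:=t_3]$. So $M_0$ is active. Its first successors are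
\begin{align*}
M_0=E\,\Delta\,D\,R_0\ \mapsto\ D\,\Omega\,S(\Delta,D)\,R_0\ &\mapsto\ R_0\,\Delta\,S(\Delta,D)\,R(\Omega,R_0)\\
&\mapsto\ E\,(\Delta\circ\theta)\,S(\Delta,D)\,R(\Omega,R_0).
\end{align*}
After three steps $E$ is again at the head, with larger arguments. To see that this never stops, we describe a set of terms that contains all iterated successors.

Let $\mathfrak D$ be the least set with $D\in\mathfrak D$ and $S(p,d)\in\mathfrak D$ whenever $d\in\mathfrak D$. Let $\mathfrak E$ be the least set with $R_0\in\mathfrak E$ and $R(y,e)\in\mathfrak E$ whenever $e\in\mathfrak E$. Here, and in the next definition, $p$, $y$, $t$ range over all terms with no free variable other than $w$. A \emph{state} is a term of one of the forms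
\[
\text{(i) } E\,t\,d\,e,\qquad\text{(ii) } d\,t\,d'\,e,\qquad\text{(iii) } e\,t\,d'\,e'\qquad(d,d'\in\mathfrak D,\ e,e'\in\mathfrak E).
\]

\begin{lemma}\label{lem:states}
Every state is active, and its successor is a state.
\end{lemma}
\begin{proof}
The heads $E$, $d\in\mathfrak D$ and $e\in\mathfrak E$ are all of the form $\mathrm{Act}(\dots)$, so every state is active. The successors are read off from the definitions:
\begin{align*}
E\,t\,d\,e\ &\mapsto\ d\;\Omega\;S(t,d)\;e &&\text{of form (ii)},\\
D\,t\,d'\,e\ &\mapsto\ e\;\Delta\;d'\;R(t,e) &&\text{of form (iii)},\\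
S(p,d)\,t\,d'\,e\ &\mapsto\ d\;(\theta t)\;d'\;e &&\text{of form (ii)},\\
R(y,e)\,t\,d'\,e'\ &\mapsto\ e\;(t\circ\theta)\;d'\;e' &&\text{of form (iii)},\\
R_0\,t\,d'\,e'\ &\mapsto\ E\;(t\circ\theta)\;d'\;e' &&\text{of form (i)}.
\end{align*}
Every element of $\mathfrak D$ is $D$ or some $S(p,d)$, and every element of $\mathfrak E$ is $R_0$ or some $R(y,e)$, so all cases are covered. No free variables other than $w$ are introduced.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:typing}, $M_0:N$ in every legal context containing $w{:}N$, hence $w{:}N\vdash\lambda z{:}N.M_0:N\to N$ and $\vdash\lambda w{:}N.\lambda z{:}N.M_0:N\to N\to N$; the types $N\to N$ and $N\to N\to N$ have type $*$ by $(*,*,*)$.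

$M_0$ is a state of form (i). By Lemma~\ref{lem:states} the set of states is a set of active terms closed under successor, so by Proposition~\ref{prop:regress} $\lambda z{:}N.M_0$ has no sd-type in the context $w{:}N$. An sd-derivation for $\lambda w{:}N.\lambda z{:}N.M_0$ in the empty context would end with (sd-abstraction) and contain a derivation of $w{:}N\vdash_{sd}\lambda z{:}N.M_0:T$ for some $T$, which we have just excluded.
\end{proof}

\begin{remark}
The argument does not settle the question of ``expansion postponement''. There, the type $N\langle M'\rangle$ inferred for a state may first be reduced to $N$. The proof above depends on the fact that (sd-abstraction) must type the unreduced product $\Pi z{:}N.N\langle M'\rangle$.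
\end{remark}

\section{A criterion for completeness}\label{sec:criterion}

From now on, up to the proof of Theorem~\ref{thm:criterion}, $(\mathcal S,\mathcal A,\mathcal R)$ is an arbitrary functional PTS.

\subsection{The idea}

As in Section~\ref{sec:stuck}, the difficulty is the abstraction $\lambda x{:}C.b$: its inferred type $\Pi x{:}C.B'$ must be sd-typed. If this product is formed by the rule $\rho=(s_1,s_2,s_3)$, then $B'$ is a term of type $s_2$; it belongs to the class $\mathsf{ty}(s_2)$. The term $B'$ may be large, but the \emph{classes} to which its subterms belong are limited. The edges $\Rightarrow$ record these limits: the first line of edges passes from an abstraction to its domain and body, the second from an application to its argument and function, the third from a product to its domain and codomain. The fourth line says that for $(s,t)\in\mathcal A$ an element of the sort $s$ can be seen both as a term of type $s$ and as an element of a term of type $t$. So $B'$ can contain an abstraction whose type is formed by $\rho'=(s_1',s_2',s_3')$ only if $\mathsf{ty}(s_2)\Rightarrow^*\mathsf{el}(s_3')$,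 that is, $\rho\leadsto\rho'$. An infinite regress would follow an infinite $\leadsto$-sequence.

In Theorem~\ref{thm:main} one sees the sequence: the type of $\lambda z{:}N.M$ is formed with $(*,*,*)$, the type $N\langle M'\rangle$ of its body is in $\mathsf{ty}(*)$, and $\mathsf{ty}(*)\Rightarrow\mathsf{el}(\square)\Rightarrow\mathsf{el}(*)$ leads to the argument $\lambda z'{:}N.M'$. The first edge comes from $(*,\square)\in\mathcal A$ and the second from $(*,\square,\square)\in\mathcal R$. Thus $(*,*,*)\leadsto(*,*,*)$.

\subsection{Standard facts}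

We use the following facts about functional PTSs \cite{GN91,Bar92}.
\begin{itemize}
\item \emph{Confluence} of $\twoheadrightarrow_\beta$. So convertible sorts are equal; a sort is not convertible to a product; $\Pi x{:}C.B=_\beta\Pi x{:}C'.B'$ implies $C=_\beta C'$ and $B=_\beta B'$; and $A=_\beta s$ implies $A\twoheadrightarrow_\beta s$.
\item \emph{Generation.} If $\Gamma\vdash s:A$, then $A=_\beta s'$ for some $(s,s')\in\mathcal A$. If $\Gamma\vdash x:A$, then $x$ is declared in $\Gamma$. If $\Gamma\vdash\Pi x{:}C.B:A$, then $\Gamma\vdash C:s_1$, $\Gamma,x{:}C\vdash B:s_2$ and $A=_\beta s_3$ for some $(s_1,s_2,s_3)\in\mathcal R$. If $\Gamma\vdash\lambda x{:}C.b:A$, then $\Gamma,x{:}C\vdash b:B$, $\Gamma\vdash\Pi x{:}C.B:s$ and $A=_\beta\Pi x{:}C.B$ for some $B$, $s$. If $\Gamma\vdash fe:A$, then $\Gamma\vdash f:\Pi x{:}C.B$, $\Gamma\vdash e:C$ and $A=_\beta B[x:=e]$ for some $C$, $B$. If $\Gamma,x{:}C$ is legal, then $\Gamma\vdash C:s$ for some $s$.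
\item \emph{Substitution.} If $\Gamma,x{:}C\vdash b:B$ and $\Gamma\vdash e:C$, then $\Gamma\vdash b[x:=e]:B[x:=e]$.
\item \emph{Correctness of types.} If $\Gamma\vdash a:A$, then $A$ is a sort or $\Gamma\vdash A:s$ for some $s$.
\item \emph{Subject reduction.} If $\Gamma\vdash a:A$ and $a\twoheadrightarrow_\beta a'$, then $\Gamma\vdash a':A$.
\item \emph{Uniqueness of types.} If $\Gamma\vdash a:A$ and $\Gamma\vdash a:A'$, then $A=_\beta A'$. (Here functionality is used.)
\end{itemize}
Moreover, by standardization, a term that is $\beta$-convertible to a product weak-head reduces to a product \cite{BJMP}. With soundness of $\vdash_{sd}$ we obtain two consequences.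
\begin{enumerate}
\item[$(\ast)$] If $\Gamma\vdash a:A$ and $\Gamma\vdash_{sd}a:A'$, then $A'=_\beta A$. If moreover $A$ is a sort $s$, then $A'\twoheadrightarrow_\beta s$. (By soundness and uniqueness; then by confluence.)
\item[$(\ast\ast)$] If $\Gamma\vdash A:s$, $\Gamma\vdash A':s'$ and $A=_\beta A'$, then $s=s'$. (A common reduct of $A$ and $A'$ has both types, by subject reduction; apply uniqueness.)
\end{enumerate}
By $(\ast)$ it is enough to find \emph{some} sd-type for each typable term.

\subsection{The main lemma}

Call $\Gamma$ \emph{good} if it is legal and for each prefix $\Gamma',x{:}C$ of $\Gamma$ we have $\Gamma'\vdash_{sd}C:\twoheadrightarrow_\beta s$ for some $s$. Say that $a$ \emph{has node} $\mathsf{ty}(s)$ in $\Gamma$ if $\Gamma\vdash a:s$, and that $a$ \emph{has node} $\mathsf{el}(s)$ in $\Gamma$ if $\Gamma\vdash a:A$ and $\Gamma\vdash A:s$ for some $A$. By correctness of types every typable term has a node.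

For a node $\nu$ let $L(\nu)$ be the set of rules $(s_1,s_2,s_3)$ with $\nu\Rightarrow^*\mathsf{el}(s_3)$. If $\nu\Rightarrow^*\nu'$ then $L(\nu')\subseteq L(\nu)$. For $\rho=(s_1,s_2,s_3)$ we have $\rho\leadsto\rho'$ if and only if $\rho'\in L(\mathsf{ty}(s_2))$. Call the rule $\rho=(s_1,s_2,s_3)$ \emph{safe} if every term with node $\mathsf{ty}(s_2)$ in a good context is sd-typable there. Safety of $\rho$ deals with the inferred type of the body of an abstraction whose type is formed by $\rho$; everything else is handled by induction on the size of the term.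

\begin{lemma}\label{lem:K}
Let $\nu$ be a node such that all rules in $L(\nu)$ are safe. Then every term $a$ with node $\nu$ in a good context $\Gamma$ is sd-typable in $\Gamma$.
\end{lemma}
\begin{proof}
We use induction on the size of $a$, for all such $\nu$ and all $\Gamma$ simultaneously. If $\nu\Rightarrow^*\nu'$, then all rules in $L(\nu')$ are safe as well. Hence the induction hypothesis (IH) applies to every smaller term with such a node $\nu'$ in a good context.

\smallskip\noindent\emph{Sorts and variables.} If $a$ is a sort, then $(a,s')\in\mathcal A$ for some $s'$ by generation; use (axiom) and then (sd-weakening) along $\Gamma$. If $a$ is a variable, it is declared in $\Gamma$; use (sd-variable) and then (sd-weakening). The premises on the types declared in $\Gamma$ hold because $\Gamma$ is good.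

\smallskip\noindent\emph{$a=\Pi x{:}C.B$.} By generation $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$ with $(s_1,s_2,s_3)\in\mathcal R$, where every type of $a$ is convertible to $s_3$ (by uniqueness, one choice of the rule serves for all types of $a$). We claim $\nu\Rightarrow^*\mathsf{ty}(s_3)$. If $\nu=\mathsf{ty}(s)$, then $s=s_3$. If $\nu=\mathsf{el}(t)$, then $a:A$ and $A:t$ with $A\twoheadrightarrow_\beta s_3$, so $\Gamma\vdash s_3:t$ by subject reduction; hence $(s_3,t)\in\mathcal A$ by generation, and $\nu\Rightarrow\mathsf{ty}(s_3)$. It follows that $\nu\Rightarrow^*\mathsf{ty}(s_1)$ and $\nu\Rightarrow^*\mathsf{ty}(s_2)$. By IH and $(\ast)$, $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s_1$, so $\Gamma,x{:}C$ is good. By IH and $(\ast)$ again, $\Gamma,x{:}C\vdash_{sd}B:\twoheadrightarrow_\beta s_2$. Apply (sd-formation).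

\smallskip\noindent\emph{$a=\lambda x{:}C.b$.} By generation, used first for $a$ and then for the product, $\Gamma,x{:}C\vdash b:B$, $\Gamma\vdash\Pi x{:}C.B:s_3$, $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$ with $\rho:=(s_1,s_2,s_3)\in\mathcal R$, and by uniqueness all types of $a$ are convertible to $\Pi x{:}C.B$. No sort is convertible to a product, so $\nu$ is of the form $\mathsf{el}(t)$, and $t=s_3$ by $(\ast\ast)$. Thus $\nu=\mathsf{el}(s_3)$, which gives $\nu\Rightarrow\mathsf{ty}(s_1)$, $\nu\Rightarrow\mathsf{el}(s_2)$ and $\rho\in L(\nu)$. Since $C$ has node $\mathsf{ty}(s_1)$, IH and $(\ast)$ give $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s_1$, so $\Gamma,x{:}C$ is good. Since $b$ has node $\mathsf{el}(s_2)$ in $\Gamma,x{:}C$, IH and $(\ast)$ give $\Gamma,x{:}C\vdash_{sd}b:B'$ with $B'=_\beta B$.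

We claim that $\Gamma,x{:}C\vdash B':s_2$. By soundness $\Gamma,x{:}C\vdash b:B'$. By correctness of types, either $B'$ has a sort as its type, and then this sort is $s_2$ by $(\ast\ast)$; or $B'$ is itself a sort, and then $B\twoheadrightarrow_\beta B'$ and subject reduction gives $B':s_2$.

So $B'$ has node $\mathsf{ty}(s_2)$ in a good context. It need not be smaller than $a$, so IH does not apply to it; but $\rho\in L(\nu)$ is safe, so $B'$ is sd-typable, and $\Gamma,x{:}C\vdash_{sd}B':\twoheadrightarrow_\beta s_2$ by $(\ast)$. Now (sd-formation) gives $\Gamma\vdash_{sd}\Pi x{:}C.B':s_3$, and (sd-abstraction) applies.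

\smallskip\noindent\emph{$a=f\,e$.} By generation and uniqueness $\Gamma\vdash f:\Pi x{:}C.B$ and $\Gamma\vdash e:C$, and every type of $a$ is convertible to $B[x:=e]$. By correctness of types and generation $\Gamma\vdash\Pi x{:}C.B:s_3$, $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$ with $(s_1,s_2,s_3)\in\mathcal R$. By substitution $\Gamma\vdash B[x:=e]:s_2$. We claim $\nu\Rightarrow^*\mathsf{el}(s_2)$. If $\nu=\mathsf{el}(t)$, then $t=s_2$ by $(\ast\ast)$. If $\nu=\mathsf{ty}(s)$, then $B[x:=e]\twoheadrightarrow_\beta s$, so $\Gamma\vdash s:s_2$ by subject reduction; hence $(s,s_2)\in\mathcal A$ by generation, and $\nu\Rightarrow\mathsf{el}(s_2)$. It follows that $\nu\Rightarrow^*\mathsf{el}(s_3)$, a node of $f$, and $\nu\Rightarrow^*\mathsf{el}(s_1)$, a node of $e$. By IH and $(\ast)$, $\Gamma\vdash_{sd}f:F$ with $F=_\beta\Pi x{:}C.B$, so $F\twoheadrightarrow_{wh}\Pi x{:}C''.B''$ for some $C'',B''$, and $C''=_\beta C$ by confluence. Also $\Gamma\vdash_{sd}e:C'''$ with $C'''=_\beta C$. Apply (sd-application).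
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Since there is no infinite $\leadsto$-sequence, a property of rules that holds for $\rho$ whenever it holds for all $\rho'$ with $\rho\leadsto\rho'$ holds for all rules. Let $\rho=(s_1,s_2,s_3)$ and suppose that all $\rho'$ with $\rho\leadsto\rho'$, i.e.\ all $\rho'\in L(\mathsf{ty}(s_2))$, are safe. Lemma~\ref{lem:K} with $\nu=\mathsf{ty}(s_2)$ says that $\rho$ is safe. So all rules are safe. By Lemma~\ref{lem:K} again, every term that is typable in a good context is sd-typable there, because it has a node.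

Every legal context is good, by induction on its length. This is trivial for the empty context. If $\Gamma,x{:}C$ is legal, then $\Gamma\vdash C:s$ for some $s$, so $\Gamma$ is legal and therefore good by the induction hypothesis; hence $C$ is sd-typable in $\Gamma$, and $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s$ by $(\ast)$.

If now $\Gamma\vdash a:A$, then $\Gamma$ is good, $\Gamma\vdash_{sd}a:A'$ for some $A'$, and $A'=_\beta A$ by $(\ast)$.
\end{proof}

\subsection{The systems $\lambda U$ and $\lambda U^-$}

\begin{proof}[Proof of Corollary~\ref{cor:U}]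
The relation $\Rightarrow$ of $\lambda U^-$, and hence its $\leadsto$, is contained in that of $\lambda U$, so for the first claim it suffices to treat $\lambda U$. From its rules $(*,*,*)$, $(\square,*,*)$, $(\triangle,*,*)$, $(\square,\square,\square)$, $(\triangle,\square,\square)$ and axioms $(*,\square)$, $(\square,\triangle)$ we read off the edges that leave each node other than $\mathsf{el}(*)$.
\begin{itemize}
\item $\mathsf{ty}(\triangle)$: none, since no rule has $s_3=\triangle$ and no axiom has $\triangle$ on the left.
\item $\mathsf{el}(\triangle)$: only to $\mathsf{ty}(\square)$, by the axiom $(\square,\triangle)$, since no rule has $s_2=\triangle$ or $s_3=\triangle$.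
\item $\mathsf{ty}(\square)$: to $\mathsf{ty}(\square)$ and $\mathsf{ty}(\triangle)$ by the two rules with $s_3=\square$, and to $\mathsf{el}(\triangle)$ by the axiom $(\square,\triangle)$.
\item $\mathsf{el}(\square)$: to $\mathsf{ty}(\square)$, $\mathsf{ty}(\triangle)$, $\mathsf{el}(\square)$ and $\mathsf{el}(\triangle)$ by these two rules, which are also the only ones with $s_2=\square$, and to $\mathsf{ty}(*)$ by the axiom $(*,\square)$.
\item $\mathsf{ty}(*)$: to $\mathsf{ty}(*)$, $\mathsf{ty}(\square)$ and $\mathsf{ty}(\triangle)$ by the three rules with $s_3=*$, and to $\mathsf{el}(\square)$ by the axiom $(*,\square)$.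
\end{itemize}
So from $\mathsf{ty}(\square)$ one reaches only $\mathsf{ty}(\square)$, $\mathsf{ty}(\triangle)$ and $\mathsf{el}(\triangle)$. As no rule has $s_3=\triangle$, a rule with $s_2=\square$ has no $\leadsto$-successor. From $\mathsf{ty}(*)$ one does not reach $\mathsf{el}(*)$, so the $\leadsto$-successors of a rule with $s_2=*$ have $s_3=\square$, hence $s_2=\square$. Thus every $\leadsto$-sequence contains at most two rules, and Theorem~\ref{thm:criterion} applies.

The system $\lambda U^-$ plus $(*,\square,\square)$ satisfies the hypotheses of Theorem~\ref{thm:main}, so $\vdash_{sd}$ is not complete for it.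
\end{proof}

The added rule $(*,\square,\square)$ contributes the edge $\mathsf{el}(\square)\Rightarrow\mathsf{el}(*)$, which is the one used by the vacuous arguments $N\langle m\rangle$.

\subsection{What functionality prevents}

Uniqueness of types enters Lemma~\ref{lem:K} through $(\ast)$ and $(\ast\ast)$, for instance in the claim that the inferred type $B'$ has the \emph{same} sort $s_2$ as the given type $B$. Without functionality this can fail, and completeness may fail for a reason that involves no regress at all.

\begin{example}\label{ex:nonfunctional}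
Take distinct sorts $o,p,k,s,s',q$, axioms $(o,p),(k,s),(k,s'),(s,q)$ and rules $(p,q,q),(p,s',s')$. The sort $k$ has two types, so the PTS is not functional. Put $K:=(\lambda v{:}o.k)\,n$ with a variable $n$. Since $\Pi v{:}o.s:q$ by $(p,q,q)$, we have $n{:}o\vdash K:s$; so the context $\Gamma:=(n{:}o,\,b{:}K)$ is legal. In $\Gamma,x{:}o$ the variable $b$ has type $k$ by conversion, because $K=_\beta k$ and $k:s$. As $k:s'$, the rule $(p,s',s')$ gives $\Pi x{:}o.k:s'$. Therefore $\Gamma\vdash\lambda x{:}o.b:\Pi x{:}o.k$.

On the other hand the only sd-type of $b$ is $K$, so an sd-type for $\lambda x{:}o.b$ requires one for $\Pi x{:}o.K$. The only sd-type of $o$ is $p$. The sd-types of $k$ are $s$ and $s'$, but $s'$ has no type, so $\Pi v{:}o.s'$ is not sd-typable, and the only sd-type of $\lambda v{:}o.k$ is $\Pi v{:}o.s$. Hence the only sd-type of $K$ is $s$. As there is no rule $(p,s,s_3)$, the product $\Pi x{:}o.K$ has no sd-type, and neither has $\lambda x{:}o.b$.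
\end{example}

\begin{thebibliography}{9}

\bibitem{Bar92}
Barendregt,
\emph{Lambda Calculi with Types},
1992.

\bibitem{BJMP}
van Benthem Jutting, McKinna and Pollack,
\emph{Checking Algorithms for Pure Type Systems},
LNCS 806.

\bibitem{Coquand94}
Coquand, 1994.

\bibitem{EP}
\emph{Expansion Postponement},
\url{https://kar.kent.ac.uk/21695/1/expansion_postponement_for_normalising_poll.pdf}.

\bibitem{GN91}
Geuvers and Nederhof, 1991.

\bibitem{Girard72}
Girard, 1972.

\bibitem{Hurkens95}
Hurkens, 1995.

\bibitem{Pollack92}
Pollack, 1992.

\end{thebibliography}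

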